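# Attaining the numerical radius on $C(K)$: positive results and a non-metrizable counterexample

## The guess "always", tested on one point, two points and a convergent sequence

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with unit sphere $S_X$ and dual $X^*$, and let $L(X)$ be the space of bounded operators on $X$. Put
$$\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}:\ x^*(x)=1\},\qquad \nu(T)=\sup\{|x^*(Tx)|:\ (x,x^*)\in\Pi(X)\}.$$
The number $\nu(T)$ is the *numerical radius* of $T\in L(X)$. Clearly $\nu(T)\le\|T\|$. The two may differ: for the rotation by $90^\circ$ on the real Hilbert space $\mathbb R^2$, a pair $(x,x^*)\in\Pi$ has $x^*=\langle\cdot,x\rangle$, so $x^*(Tx)=\langle Tx,x\rangle=0$. Thus $\nu(T)=0$ while $\|T\|=1$.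

**Definition (BPBp-$\nu$).** $X$ has the *Bishop–Phelps–Bollobás property for numerical radius* if for every $0<\varepsilon<1$ there is $\eta(\varepsilon)>0$ such that whenever $T\in L(X)$ with $\nu(T)=1$ and $(x_0,x_0^*)\in\Pi(X)$ satisfy $|x_0^*(Tx_0)|>1-\eta(\varepsilon)$, there are $S\in L(X)$ and $(x_1,x_1^*)\in\Pi(X)$ with

(i) $|x_1^*(Sx_1)|=\nu(S)=1$,

(ii) $\nu(T-S)<\varepsilon$, $\|x_1-x_0\|<\varepsilon$, $\|x_1^*-x_0^*\|<\varepsilon$.

In words: if $T$ almost attains its numerical radius at a pair, then after a small change of the operator, the vector and the functional, the numerical radius is attained exactly.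

Let $C(K)$ be the space of continuous $\mathbb K$-valued functions on a compact Hausdorff space $K$, with the supremum norm. Does $C(K)$ have the BPBp-$\nu$ for every $K$? The answer one would first guess is *yes*. Not every Banach space has the property, but the spaces $\ell_1(\Gamma)$ and $c_0(\Gamma)$ do (Guirao–Kozhushkina), as do finite-dimensional spaces, uniformly convex and uniformly smooth spaces, and $L_1(\mu)$ (Kim–Lee–Martín). In the real case so does $C(K)$ for every compact metric $K$ (Avilés–Guirao–Rodríguez). Let us test the guess.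

*One point.* Then $C(K)=\mathbb K$, $T$ is multiplication by a scalar $c$, and $|c|=\nu(T)=1$. Every pair attains, so take $S=T$.

*Two points.* An operator on $C(\{1,2\})$ is a matrix, and its norm is the larger of the $\ell_1$-norms of its two rows. Let $0<p<\frac12$, let $T$ have rows $(1-p,-p)$ and $(0,1)$, and take $(x_0,x_0^*)=(\mathbf 1,\delta_1)$. The second row gives $\nu(T)=1$, and $x_0^*(Tx_0)=1-2p$. The negative entry costs us something, so delete it and normalize: let $S$ have rows $(1,0)$ and $(0,1)$. Then $\|S-T\|=2p$, and $S$ attains $\nu(S)=1$ at the same pair. The point is that on a finite $K$ each row may be repaired separately.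

*A convergent sequence.* Let $K=\{1,2,\dots\}\cup\{\infty\}$, $0<p<\frac12$, and
$$(Tf)(j)=(1-2p)f(1)+p\,f(j+1)-p\,f(j+2),\qquad (Tf)(\infty)=(1-2p)f(1).$$
Then $Tf$ is continuous and $\|T\|=1$. With $f(1)=f(2)=1$, $f(3)=-1$ and $f=0$ elsewhere, $(f,\delta_1)\in\Pi$ and $(Tf)(1)=1$, so $\nu(T)=1$. At the pair $(\mathbf 1,\delta_\infty)$ the value is $1-2p$. The row at $\infty$ is already positive and only needs normalizing. But if we change this row alone, the new "operator" sends $\mathbf 1$ to a function with value $1$ at $\infty$ and $1-2p$ at each $j$, which is not continuous. So the neighboring rows must be repaired too, and compatibly. Taking absolute values row by row does not do it: the functionals $(1-2p)\delta_1+p\delta_{j+1}+p\delta_{j+2}$ converge weak$^*$ to $(1-2p)\delta_1+2p\,\delta_\infty$, not to $(1-2p)\delta_1$. In this example $Sf=f(1)\mathbf 1$ works: it attains at $(\mathbf 1,\delta_\infty)$, and $\|S-T\|=2p+p+p=4p$.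

The tests agree with the guess, and they show what is at stake: a weak$^*$-continuous repair of the signs of the rows. For metrizable $K$ this can always be done. In general it cannot. For a cardinal $\kappa$, let $A(\kappa)$ be the one-point compactification of a discrete set of cardinality $\kappa$; the neighborhoods of the added point $\infty$ are the sets containing $\infty$ whose complement is finite. For instance, $A(\aleph_0)$ is the convergent sequence above. A compact space is *extremally disconnected* if closures of open sets are open. Finite spaces and $\beta\mathbb N$ are examples (in $\beta\mathbb N$ the closure of an open $W$ is the closure of $W\cap\mathbb N$, which is clopen). The convergent sequence is not, since the closure of the set of even numbers is not open.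

**Theorem 1.** Let $\mathbb K=\mathbb R$ or $\mathbb C$, let $\kappa\ge\aleph_\omega$ be a cardinal, and let $\Omega$ be a compact Hausdorff space containing disjoint clopen subsets $L\cong\{0,1\}^\kappa$ and $J\cong A(\kappa)$. Let $\infty$ be the non-isolated point of $J$. There are $T_q\in L(C(\Omega))$ $(q\in\mathbb N)$ with $\nu(T_q)=\|T_q\|=1$ and $(T_q\mathbf 1)(\infty)\to1$ such that for each $\varepsilon\in(0,1)$ and all $q\ge q(\varepsilon)$: if $\|S\|=1$ and $\|S-T_q\|<\varepsilon$, then $|(Sf)(\infty)|<1$ for every $f\in S_{C(\Omega)}$. Consequently, with $(x_0,x_0^*)=(\mathbf 1,\delta_\infty)$, any $S$ with $\nu(S)=1$, $\nu(S-T_q)<\varepsilon$ and any $(x_1,x_1^*)\in\Pi(C(\Omega))$ with $|x_1^*(Sx_1)|=1$ satisfy $\|x_1^*-x_0^*\|=2$. So no $\eta(\varepsilon)$ exists for any $\varepsilon\in(0,1)$.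

In particular, for the single space $K=\{0,1\}^{\omega_\omega}\sqcup A(\omega_\omega)$ (take $\Omega=K$, $\kappa=\aleph_\omega$), both the real and the complex $C(K)$ fail the BPBp-$\nu$, and they fail it for every $\varepsilon\in(0,1)$. The answer to the question is no for both scalar fields.

**Theorem 2.** In the real and complex cases, $C(K)$ has the BPBp-$\nu$, with $\eta(\varepsilon)=(\varepsilon/12)^4$, whenever $K$ is (a) compact metrizable, or (b) extremally disconnected.

We prove Theorem 2 first. It is the natural approach carried as far as it goes, and its proof shows where to look for the counterexample.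

## Rows of an operator, and $\nu(R)=\|R\|$

By the Riesz theorem, $C(K)^*$ is the space $M(K)$ of regular Borel measures with the total variation norm. For $R\in L(C(K))$ put $R_t=R^*\delta_t$, the *row* of $R$ at $t$. Thus $(Rf)(t)=\int f\,dR_t$ and $\|R\|=\sup_t\|R_t\|$; the map $t\mapsto R_t$ is bounded and $w^*$-continuous, and every bounded $w^*$-continuous map $K\to M(K)$ comes from an operator in this way. We use these textbook facts:

- $dm=w\,d|m|$ with $w$ Borel, $|w|=1$;
- $|m|(f)=\sup\{|m(g)|: g\in C(K),\ |g|\le f\}$ for continuous $f\ge0$;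
- $\||\alpha|-|\beta|\|\le\|\alpha-\beta\|$;
- taking the image of a measure under a Borel map does not increase its norm.

The next fact is due to Duncan–McGregor–Pryce–White.

**Proposition 3.** $\nu(R)=\|R\|$ for every $R\in L(C(K))$.

**Proof.** Only $\nu(R)\ge\|R\|$ needs proof. The plan is to take a function and a point that almost give the norm, and to change the function near the point so that its value there becomes unimodular.

Let $\varepsilon>0$, $\|f\|\le1$ and $|Rf(t)|>\|R\|-\varepsilon$. Since $|f(t)|\le1$, we can write $f(t)=\alpha z_1+(1-\alpha)z_2$ with $|z_1|=|z_2|=1$ and $\alpha\in[0,1]$. Choose $\varphi\in C(K,[0,1])$ with $\varphi(t)=1$ and $\varphi=0$ off $\{|f-f(t)|<\varepsilon\}$, and put $f_i=f+\varphi\,(z_i-f(t))$. Then $\alpha f_1+(1-\alpha)f_2=f$, so $|Rf_i(t)|\ge|Rf(t)|$ for some $i$; fix it. Moreover $f_i=(1-\varphi)f+\varphi\,(z_i+f-f(t))$, so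
$$|f_i|\le(1-\varphi)|f|+\varphi\,(1+|f-f(t)|)\le1+\varepsilon .$$
Let $g_i=f_i/\max(1,|f_i|)$. Then $\|g_i\|\le1$, $\|g_i-f_i\|\le\varepsilon$, and $g_i(t)=f_i(t)=z_i$. Hence $(g_i,\bar z_i\delta_t)\in\Pi(C(K))$ and
$$|\bar z_i\,Rg_i(t)|\ge|Rf_i(t)|-\varepsilon\|R\|\ge\|R\|-\varepsilon-\varepsilon\|R\|.$$
Let $\varepsilon\to0$. $\square$

So on $C(K)$ we may forget $\nu$ and work with norms. The second tool is the equality case of $|m(f)|\le\|m\|\,\|f\|$.

**Lemma 4.** Let $m\in M(K)$ with $\|m\|\le1$, $f\in C(K)$ with $\|f\|\le1$, and suppose that $\lambda=m(f)$ has $|\lambda|=1$. Then $\|m\|=1$, $|f|=1$ $|m|$-a.e., and $|m|=\bar\lambda f\,m$.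

**Proof.** Write $dm=w\,d|m|$. Then $\int\bar\lambda fw\,d|m|=1$ with $|\bar\lambda fw|\le1$ and $|m|(K)\le1$. This forces $|m|(K)=1$ and $\bar\lambda fw=1$ $|m|$-a.e. So $|f|=1$ a.e., and $d|m|=\bar\lambda fw\,d|m|=\bar\lambda f\,dm$. $\square$

## A continuous near-choice of $|T_t|$ gives $\eta(\varepsilon)=(\varepsilon/12)^4$

The convergent sequence showed that $t\mapsto|T_t|$ need not be $w^*$-continuous. We ask for a continuous approximation of it, where the rows are almost of norm $1$.

**Definition (property $(*)$).** $K$ has property $(*)$ if whenever $T\in L(C(K))$, $\|T\|\le1$, $0<\tau<\frac12$, and $K'\subset K$ is compact with $\|T_t\|>1-\tau$ on $K'$, there is a $w^*$-continuous $\rho:K'\to M_+(K)$ with $\|\rho_t-|T_t|\|\le2\tau$ for all $t\in K'$.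

A finite $K$ has $(*)$: take $\rho_t=|T_t|$, as every map on a finite discrete space is continuous. In the convergent-sequence example, $\|T_j\|=1$ and $\|T_\infty\|=1-2p$. If $K'\ni\infty$, the hypothesis therefore says $\tau>2p$ (when $2p<\frac12$), and $\rho_t=(1-2p)\delta_1$ is within $2p<2\tau$ of every $|T_t|$.

**Proposition 5.** If $K$ has $(*)$, then $C(K)$ has the BPBp-$\nu$ with $\eta(\varepsilon)=(\varepsilon/12)^4$.

**Proof.** Let $0<\varepsilon<1$, $\tau=(\varepsilon/12)^2<\frac1{144}$, $\eta=\tau^2=(\varepsilon/12)^4$ and $\beta=\sqrt\tau=\varepsilon/12<\frac1{12}$. Let $\nu(T)=1$, so $\|T\|=1$ by Proposition 3, and let $(f_0,m_0)\in\Pi(C(K))$ with $|m_0(Tf_0)|>1-\eta$. Multiplying $T$ by a unimodular scalar, and multiplying the $S$ found below by its inverse at the end, we may assume $m_0(Tf_0)>1-\eta$.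

**Step 1: the new functional.** We keep only the part of $m_0$ where $Tf_0$ is close to $f_0$. Lemma 4 with $\lambda=1$ gives $|f_0|=1$ $|m_0|$-a.e. and $|m_0|=f_0m_0$, so $m_0=\bar f_0|m_0|$. Hence $\int\mathrm{Re}(\bar f_0\,Tf_0)\,d|m_0|>1-\tau^2$. Put
$$A=\{t:\ |f_0(t)|=1,\ \mathrm{Re}(\bar f_0(t)\,Tf_0(t))\ge1-\tau\},$$
a compact set. The function $1-\mathrm{Re}(\bar f_0Tf_0)\ge0$ has $|m_0|$-integral less than $\tau^2$, so by Markov's inequality it exceeds $\tau$ on a set of $|m_0|$-measure less than $\tau$. Thus $|m_0|(A)>1-\tau$. Let $m_1=m_0|_A/|m_0|(A)$. The difference $m_1-m_0$ has norm $1-|m_0|(A)$ on $A$ and the same norm off $A$, so $\|m_1-m_0\|=2(1-|m_0|(A))<2\tau<\varepsilon$.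

**Step 2: the new vector.** We make $|f_0|$ equal to $1$ wherever it is almost $1$. Let $f_1=f_0/\max(|f_0|,1-\beta)$. Where $|f_0|\ge1-\beta$ we have $|f_1|=1$, $f_0=|f_0|f_1$ and $|f_1-f_0|=1-|f_0|\le\beta$. Where $|f_0|<1-\beta$ we have $|f_1|<1$ and $|f_1-f_0|=|f_0|\,\beta/(1-\beta)<\beta$. So $\|f_1\|=1$ and $\|f_1-f_0\|\le\beta<\varepsilon$. On $A$, $f_1=f_0$; hence $m_1(f_1)=|m_0|(A)^{-1}\int_A|f_0|^2\,d|m_0|=1$ and $(f_1,m_1)\in\Pi(C(K))$.

**Step 3: the region where rows are repaired.** The open set
$$V=\{t:\ |f_0(t)|>1-\beta,\ \mathrm{Re}(\bar f_1(t)\,Tf_0(t))>1-2\tau\}$$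
contains $A$. Choose $\varphi\in C(K,[0,1])$ with $\varphi=1$ on $A$ and $K':=\operatorname{supp}\varphi\subset V$. For $t\in K'$ we have $|f_1(t)|=1$ and $\|T_t\|\ge|Tf_0(t)|>1-2\tau$. Property $(*)$, applied with $2\tau$ in place of $\tau$, gives a $w^*$-continuous $\rho:K'\to M_+(K)$ with $\|\rho_t-|T_t|\|\le4\tau$.

**Step 4: $T_t$ is almost $f_1(t)\bar f_1|T_t|$ for $t\in K'$.** The row $T_t$ almost attains its norm at $f_0$, so its sign is almost determined by $f_0$; we need a quantitative form with continuous coefficients. Let $h=\max(0,\,1-(1-|f_0|)/\beta)\in C(K)$. Then $0\le h\le1$, $1-h\le(1-|f_0|)/\beta$, and $h>0$ only where $|f_0|>1-\beta$, so $|f_1|=1$ on $\{h>0\}$. Fix $t\in K'$ and write $T_t=w|T_t|$ with $|w|=1$. Since $\|T_t\|\le1$,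
$$\int\big(1-\mathrm{Re}(\bar f_1(t)f_0w)\big)\,d|T_t|=\|T_t\|-\mathrm{Re}(\bar f_1(t)\,Tf_0(t))<2\tau .$$
As $1-|f_0|\le1-\mathrm{Re}(\bar f_1(t)f_0w)$, also $\int(1-|f_0|)\,d|T_t|<2\tau$, and so $\int(1-h)\,d|T_t|<2\tau/\beta=2\sqrt\tau$.

On $\{h>0\}$ put $z=\bar f_1(t)f_1w$. Then $|z|=1$ and $\bar f_1(t)f_0w=|f_0|z$. From
$$1-\mathrm{Re}\,z=(1-|f_0|\mathrm{Re}\,z)-(1-|f_0|)\mathrm{Re}\,z\le(1-|f_0|\mathrm{Re}\,z)+(1-|f_0|)$$
we get $\int_{h>0}(1-\mathrm{Re}\,z)\,d|T_t|\le4\tau$. Since $|z-1|^2=2(1-\mathrm{Re}\,z)$ and $\|T_t\|\le1$, Cauchy–Schwarz gives $\int_{h>0}|z-1|\,d|T_t|\le\sqrt{8\tau}\le3\sqrt\tau$. On $\{h>0\}$, multiplying by the unimodular $\bar f_1(t)f_1$ shows $|w-f_1(t)\bar f_1|=|z-1|$. Therefore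
$$\big\|T_t-f_1(t)\bar f_1h|T_t|\big\|\le\int(1-h)\,d|T_t|+\int_{h>0}h\,|w-f_1(t)\bar f_1|\,d|T_t|\le5\sqrt\tau. \tag{1}$$

**Step 5: the repaired rows.** We replace $|T_t|$ in (1) by the continuous $\rho_t$ and normalize. Let $c(t)=\int h\,d\rho_t$, which is continuous on $K'$. Since $\int h\,d|T_t|=\|T_t\|-\int(1-h)\,d|T_t|$, we have
$$1-2\tau-2\sqrt\tau-4\tau\le c(t)\le1+4\tau .$$
As $\sqrt\tau\le\frac1{12}$, we have $6\tau\le\frac12\sqrt\tau$. So $|c(t)-1|\le3\sqrt\tau$ and $c(t)\ge\frac12$. Put
$$S^0_t=c(t)^{-1}f_1(t)\,\bar f_1\,h\,\rho_t\qquad(t\in K').$$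
For $g\in C(K)$, $S^0_t(g)=c(t)^{-1}f_1(t)\,\rho_t(\bar f_1hg)$ is continuous in $t$. Because $|f_1|=1$ on $\{h>0\}$, $\|S^0_t\|=c(t)^{-1}\int h\,d\rho_t=1$ and $S^0_t(f_1)=c(t)^{-1}f_1(t)\int|f_1|^2h\,d\rho_t=f_1(t)$. Finally, $f_1(t)\bar f_1h\rho_t$ has norm $c(t)$, so it is at distance $|1-c(t)|$ from $S_t^0$, and it is within $4\tau$ of $f_1(t)\bar f_1h|T_t|$. With (1),
$$\|S_t^0-T_t\|\le|1-c(t)|+4\tau+5\sqrt\tau\le9\sqrt\tau,$$
because $4\tau\le\frac13\sqrt\tau$.

**Step 6: gluing.** Define
$$(Sg)(t)=\varphi(t)\,S^0_t(g)+(1-\varphi(t))\,(Tg)(t),$$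
the first term being $0$ off $K'$. That term is continuous on $K'$ and zero off it, and its modulus is at most $\varphi(t)\|g\|$. A boundary point of $K'$ is not in the open set $\{\varphi\ne0\}\subset K'$, so $\varphi=0$ there. Hence the first term is continuous on $K$. Thus $S\in L(C(K))$, $\|S\|\le1$, and $\|S-T\|\le9\sqrt\tau=\frac9{12}\varepsilon<\varepsilon$. On $A$ we have $\varphi=1$, so $Sf_1=f_1$ there, and $m_1(Sf_1)=m_1(f_1)=1$. Hence $\nu(S)=\|S\|=1$ is attained at $(f_1,m_1)$, and $\nu(S-T)\le\|S-T\|<\varepsilon$. $\square$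

## Property $(*)$ from continuous selections and from suprema

A set-valued map $t\mapsto R(t)$ is *lower semicontinuous* if $\{t:R(t)\cap V\neq\emptyset\}$ is open for each open $V$. For example, on $[0,1]$ the map with $R(0)=\{0\}$ and $R(t)=[0,1]$ for $t>0$ is lower semicontinuous, while $R(0)=[0,1]$, $R(t)=\{0\}$ for $t>0$ is not. Michael's theorem (*Continuous selections I*, Ann. of Math. 63 (1956), Theorem 3.2″) says that a lower semicontinuous map from a paracompact space, in particular from a compact Hausdorff space, to the nonempty closed convex subsets of a Banach space has a continuous selection.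

**Proposition 6.** Every compact metrizable $K$ has $(*)$.

**Proof.** Let $T,\tau,K'$ be as in $(*)$.

**Step 1: the sets to select from.** For $t\in K'$ let
$$R_0(t)=\{\rho\in M(K):\ 0\le\rho\le|T_t|,\ \rho(K)>1-2\tau\}.$$
This is convex and contains $|T_t|$. Every $\rho$ in its $w^*$-closure satisfies $0\le\rho\le|T_t|$ and $\rho(K)\ge1-2\tau$, so $\||T_t|-\rho\|=\|T_t\|-\rho(K)\le2\tau$. Hence a $w^*$-continuous selection of the closures is what $(*)$ demands.

**Step 2: $R_0$ is lower semicontinuous for $w^*$.** Otherwise there are $\rho_0\in R_0(t_0)$, a $w^*$-open $V\ni\rho_0$, and $t_i\to t_0$ in $K'$ with $R_0(t_i)\cap V=\emptyset$. The unit ball of $M(K)$ is $w^*$-compact and metrizable, so after passing to a subsequence $|T_{t_i}|\to\varkappa$ in $w^*$. If $g,f\in C(K)$ and $|g|\le f$, then $|T_{t_i}(g)|\le|T_{t_i}|(f)$; taking limits, $|T_{t_0}(g)|\le\varkappa(f)$. The supremum over $g$ gives $|T_{t_0}|\le\varkappa$: absolute values can only gain mass in the limit. So $\rho_0\le\varkappa$, and $\rho_0=\psi\varkappa$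 with $\psi$ Borel, $0\le\psi\le1$. Choose $\psi'\in C(K,[0,1])$ so close to $\psi$ in $L_1(\varkappa)$ that $\psi'\varkappa\in V$ and $\int\psi'\,d\varkappa>1-2\tau$. This is possible since $V$ is norm-open and $\rho_0(K)>1-2\tau$. As $\psi'$ is continuous, $\psi'|T_{t_i}|\to\psi'\varkappa$ in $w^*$. So for large $i$ the measure $\psi'|T_{t_i}|$ lies in $V$ and has mass greater than $1-2\tau$. It lies between $0$ and $|T_{t_i}|$, so it belongs to $R_0(t_i)\cap V$, a contradiction.

**Step 3: selection.** An open set meets a set if and only if it meets its closure, so $t\mapsto\overline{R_0(t)}^{\,w^*}$ is lower semicontinuous. Its values are nonempty, convex, $w^*$-compact subsets of the unit ball of $M(K)$. Let $(g_j)$ be dense in the unit ball of $C(K)$. The map $\sigma\mapsto(2^{-j}\sigma(g_j))_j$ from that ball, with $w^*$, to $\ell_2$ is affine, injective and continuous (the tails are uniformly small). By compactness it is a homeomorphism onto a compact convex set. Michael's theorem in $\ell_2$ gives the selection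 $\rho$. $\square$

**Proposition 7.** Every extremally disconnected $K$ has $(*)$.

**Proof.** Here $C(K,\mathbb R)$ is Dedekind complete (Stone, Nakano): every nonempty set bounded above has a least upper bound *in $C(K,\mathbb R)$*. For $K=\beta\mathbb N$ this is the space $\ell_\infty$ with suprema taken coordinatewise on $\mathbb N$. The idea is to take the absolute value of the whole operator instead of its rows.

**Step 1: definition of $|T|$.** For $f\ge0$ in $C(K)$ let $|T|f=\sup\{|Tg|:|g|\le f\}$, the supremum being taken in $C(K,\mathbb R)$. The set is bounded above by $\|T\|\|f\|\mathbf 1$, and $|T|\mathbf 1\le\|T\|\mathbf 1\le\mathbf 1$.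

**Step 2: additivity.** Let $f_1,f_2\ge0$. If $|g|\le f_1+f_2$, put $g_i=gf_i/(f_1+f_2)$, and $g_i=0$ where $f_1+f_2=0$. Then $|g_i|\le f_i$, which also gives continuity at the zeros of $f_1+f_2$, and $g=g_1+g_2$. So $|Tg|\le|T|f_1+|T|f_2$, and $|T|(f_1+f_2)\le|T|f_1+|T|f_2$. Conversely, if $|g_i|\le f_i$, then pointwise
$$|Tg_1|+|Tg_2|=\sup_{|\omega|=1}|T(\omega g_1+g_2)|\le|T|(f_1+f_2).$$
For fixed $g_2$, the continuous function $|T|(f_1+f_2)-|Tg_2|$ is an upper bound of all $|Tg_1|$, so $|T|f_1\le|T|(f_1+f_2)-|Tg_2|$. Now $|T|(f_1+f_2)-|T|f_1$ is an upper bound of all $|Tg_2|$, so $|T|f_1+|T|f_2\le|T|(f_1+f_2)$.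

**Step 3: the choice of $\rho$.** Being additive and positively homogeneous on the positive cone, $|T|$ extends to a positive linear operator on $C(K)$. Put $\rho_t=|T|^*\delta_t$; this is a positive measure, $w^*$-continuous in $t$. By definition $\rho_t(f)\ge|T_t(g)|$ whenever $|g|\le f$, so $\rho_t\ge|T_t|$. Also $\rho_t(K)\le1$. Hence $\|\rho_t-|T_t|\|=\rho_t(K)-\|T_t\|\le\tau\le2\tau$ when $\|T_t\|>1-\tau$. $\square$

**Proof of Theorem 2.** Combine Proposition 5 with Proposition 6 for (a), and with Proposition 7 for (b). $\blacksquare$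

## Where the selection stops, and how $A(\kappa)$ turns limits into equalities

Try the proof of Proposition 6 on an arbitrary compact $K$. Step 2 survives: replace sequences by nets and subsequences by subnets, using only that the unit ball of $M(K)$ is $w^*$-compact. The proof stops in Step 3. When $K$ is not metrizable, the $w^*$-topology of the ball of $M(K)$ is not metrizable, the ball no longer embeds in $\ell_2$, and Michael's theorem does not apply. So we look for an operator whose rows are almost positive, one by one, but for which no $w^*$-continuous positive choice stays near them. The one-point compactification of an uncountable set makes continuity at $\infty$ extremely rigid.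

**Lemma 8.** Let $J=I\cup\{\infty\}$ be the one-point compactification of a discrete set $I$, and let $J$ be clopen in a compact space $\Omega$.

(a) If $u\in C(J)$, then $\{t\in I:u(t)\ne u(\infty)\}$ is countable.

(b) Let $S\in L(C(\Omega))$, $\|S\|\le1$, $\|f\|\le1$, and suppose that $\lambda=(Sf)(\infty)$ has $|\lambda|=1$. Then $D=\{t\in I:(Sf)(t)\ne\lambda\}$ is countable, and for every $t\in J\setminus D$ the measure $|S_t|$ is a probability and
$$|S_t|(C)=\bar\lambda\,S(1_Cf)(t)\qquad\text{for every clopen }C\subset\Omega. \tag{2}$$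

**Proof.** (a) The set is $\bigcup_{j\ge1}\{t\in I:|u(t)-u(\infty)|\ge1/j\}$, a countable union of finite sets. (b) $D$ is countable by (a). For $t\in J\setminus D$ we have $S_t(f)=\lambda$ and $\|S_t\|\le1$, so Lemma 4 gives that $|S_t|=\bar\lambda f\,S_t$ has mass $1$. Evaluating on $C$, $|S_t|(C)=\bar\lambda\int1_Cf\,dS_t=\bar\lambda\,S(1_Cf)(t)$. $\square$

For each clopen $C$, the function $S(1_Cf)$ is continuous. So if $S$ attains at $\infty$, then by (2) and (a) the number $|S_t|(C)$ *equals* $|S_\infty|(C)$ for all but countably many $t$. The positive measures $|S_t|$ satisfy exact linear constraints. This is what the construction exploits. The rows $T_t$ will be signed measures that satisfy such constraints exactly and are almost positive, while every genuinely positive measure satisfying the constraints is far away.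

## A signed measure with tiny negative part, far from all probabilities with its marginals

On a finite product $G^n$, the *marginal omitting coordinate $i$* of a measure is its image under deleting the $i$-th coordinate. For $n=2$ these are the row and column sums. We want a signed measure $\mu$ of mass $1$ on $G^n$ with all these marginals uniform and with $\|\mu^-\|=\delta$ tiny, but at distance almost $1$ from every *probability* with uniform marginals.

*The case $n=2$.* Let $H\subset G$ have density $\theta<\frac12$. Write $H^c=G\setminus H$, and let $k=\frac1{2\theta}$ on $H$ and $k=-\frac1{2(1-\theta)}$ on $H^c$. Then $k$ has mean $0$, so $\mu$ with density $F=1-k(x_1)k(x_2)$ has uniform marginals. The cell masses are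
$$\mu(H\times H)=\theta^2-\tfrac14,\quad \mu(H\times H^c)=\mu(H^c\times H)=\theta(1-\theta)+\tfrac14,\quad \mu(H^c\times H^c)=(1-\theta)^2-\tfrac14 .$$
Only $H\times H$ is negative, and $\delta=\frac14-\theta^2$. A probability $Q$ with uniform marginals gives $H\times H$ mass at least $0$. Since $Q-\mu$ has zero row and column sums over the $2\times2$ cells, all four cells change by the same absolute amount, at least $\frac14-\theta^2$. So $\|Q-\mu\|\ge4\delta$. Equality occurs: take density constant on the cells, with cell masses $0,\theta,\theta,1-2\theta$. The argument below needs this distance to be at least $\varepsilon+4\delta$, so $n=2$ fails for every $\varepsilon>0$.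

For larger $n$, the same flipping argument multiplies one forced correction, on the cell $H^n$, by $2^n$. Write $\theta=(1-a)/2$. The correction is of relative size $1-(2\theta)^n=1-(1-a)^n$, which is close to $1$ as soon as $na$ is large. The total negative mass is controlled by a second moment, which is small as soon as $na^2$ is small. Both can be arranged.

Fix $q\ge1$ and put $n=16^q$, $a=8^{-q}$, so that $na=2^q$ and $na^2=4^{-q}$. Let $G=(\mathbb Z/2)^{3q+1}$, so $|G|=2\cdot8^q$. Let $H\subset G$ have $|H|=8^q-1$ elements, and put $\theta=|H|/|G|=(1-a)/2$. Let $E$ denote expectation for the uniform probability on $G$ or $G^n$, and define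
$$k=\tfrac1{2\theta}=\tfrac1{1-a}\ \text{ on }H,\qquad k=-\tfrac1{2(1-\theta)}=-\tfrac1{1+a}\ \text{ on }G\setminus H,\qquad F(x)=1-\prod_{i=1}^nk(x_i).$$
Let $\mu$ be the signed measure on $G^n$ with density $F$ with respect to the uniform probability, $\delta=\delta_q=EF^-$ and $N=N_q=E|F|$.

**Lemma 9.**

(a) Averaging $F$ over any one coordinate gives $1$. So all $(n-1)$-dimensional marginals of $\mu$ are uniform, and $\mu(G^n)=1$.

(b) $N=1+2\delta$ and $\delta\le2^{-q}$.

(c) If $Q$ is a probability on $G^n$ all of whose $(n-1)$-dimensional marginals are uniform, then $\|Q-\mu\|\ge1-e^{-2^q}$.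

**Proof.** First, $Ek=\frac12-\frac12=0$, $E|k|=\frac12+\frac12=1$, and $Ek^2=\frac1{4\theta}+\frac1{4(1-\theta)}=\frac1{4\theta(1-\theta)}=\frac1{1-a^2}$.

(a) Since $Ek=0$, averaging over one coordinate kills the product.

(b) $EF=1$ gives $E|F|=EF+2EF^-=1+2\delta$. Let $Z=\prod_i|k(x_i)|$. By independence $EZ=1$ and $EZ^2=(1-a^2)^{-n}$. By Bernoulli's inequality $(1-a^2)^n\ge1-na^2=1-4^{-q}\ge\frac34$, so
$$(1-a^2)^{-n}-1=\frac{1-(1-a^2)^n}{(1-a^2)^n}\le\tfrac43\,4^{-q}.$$
As $F^-=(\prod k(x_i)-1)^+\le(Z-1)^+$ and $E(Z-1)=0$,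
$$\delta\le E(Z-1)^+=\tfrac12E|Z-1|\le\tfrac12\big(EZ^2-1\big)^{1/2}\le\tfrac12\big(\tfrac43\,4^{-q}\big)^{1/2}\le2^{-q}.$$

(c) Let $\sigma$ be the image of $Q-\mu$ under $x\mapsto(1_H(x_i))_i\in\{0,1\}^n$. All $(n-1)$-marginals of $Q-\mu$ vanish, hence so do those of $\sigma$. If $u,u'\in\{0,1\}^n$ differ in exactly one coordinate, this says $\sigma(u)+\sigma(u')=0$. Therefore $|\sigma(u)|=|\sigma(1,\dots,1)|$ for all $u$. Now
$$\mu(H^n)=\theta^n-(2\theta)^{-n}\theta^n=\theta^n-2^{-n},$$
so $\sigma(1,\dots,1)=Q(H^n)-\mu(H^n)\ge2^{-n}-\theta^n>0$. This is the only place where positivity of $Q$ is used. Hence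
$$\|Q-\mu\|\ge\|\sigma\|=2^n\sigma(1,\dots,1)\ge1-(2\theta)^n=1-(1-a)^n\ge1-e^{-na}=1-e^{-2^q}.\qquad\square$$

## The operators $T_q$ on $C(\Omega)$

We now plant translated copies of $\mu$ on all $n$-tuples of coordinates of $L$. Let $\Omega,L,J,\kappa$ be as in Theorem 1, and let $\Gamma=\kappa$, well ordered. Since $\kappa\cdot(3q+1)=\kappa$, we may identify $L\cong\{0,1\}^\kappa$ with $G^\Gamma$. Let $U$ be the product of the uniform probabilities on $G^\Gamma$, viewed as a measure on $\Omega$ concentrated on $L$. Write $[\Gamma]^n$ for the set of $n$-element subsets of $\Gamma$, and let $I=[\Gamma]^n\times G^n$. As $|I|=\kappa$, we may identify the discrete set $J\setminus\{\infty\}$ with $I$. For $t=(s,g)\in I$, $s=\{\alpha_1<\dots<\alpha_n\}$, $g=(g_1,\dots,g_n)$, put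
$$F_t(x)=F(x_{\alpha_1}-g_1,\dots,x_{\alpha_n}-g_n),\qquad\mu_t=F_t\,U .$$
Under $U$, the vector $(x_{\alpha_i}-g_i)_i$ is uniform on $G^n$, so $\|\mu_t\|=N$ and $\|\mu_t^-\|=\delta$. Define $T=T_q$ by
$$(Tf)(t)=\tfrac1N\int f\,d\mu_t\ \ (t\in I),\qquad(Tf)(\infty)=\tfrac1N\int f\,dU,\qquad Tf=0\ \text{ on }\Omega\setminus J .$$

**Lemma 10.** $T_q\in L(C(\Omega))$, $\nu(T_q)=\|T_q\|=1$, and $(T_q\mathbf 1)(\infty)=1/N_q\ge1-2\delta_q\to1$.

**Proof.** The issue is continuity at $\infty$, that is, $(Tf)(t)\to(Tf)(\infty)$ along $I$. Suppose first that $f|_L$ depends only on a finite set $A\subset\Gamma$ of coordinates. If $s\not\subset A$, some $\alpha_i\in s$ is not in $A$. Integrating first over the coordinate $\alpha_i$ replaces $F_t$ by $1$, by Lemma 9(a), so $\int f\,d\mu_t=\int f\,dU$. Only finitely many $(s,g)\in I$ have $s\subset A$. Hence $(Tf)(t)=(Tf)(\infty)$ for all but finitely many $t$. Functions depending on finitely many coordinates are dense in $C(L)$ by Stone–Weierstrass, and $\|\mu_t\|=N$ for all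 $t$, so the convergence holds for every $f\in C(\Omega)$. As $J$ is clopen, $Tf\in C(\Omega)$.

The rows have norm $1$ at $t\in I$, norm $1/N\le1$ at $\infty$, and norm $0$ elsewhere. So $\|T\|=1$, and $\nu(T)=1$ by Proposition 3. Finally $(T\mathbf 1)(\infty)=1/N=1/(1+2\delta)\ge1-2\delta$. $\square$

## Free sets: choosing $n$ coordinates that avoid all exceptions

Suppose $S$ is near $T_q$ and $|(Sf)(\infty)|=1$. For a fixed clopen $C$, $|S_t|(C)=|S_\infty|(C)$ off a countable set of $t$. To contradict Lemma 9(c) at $t=(s,g)$ we need this for sets $C$ that depend on the coordinates in $s\setminus\{\alpha_i\}$, so the exceptional set depends on $t$ itself. We cannot discard all exceptional sets at once, since there are uncountably many. What we need is one $s$ that is exceptional for none of its own $(n-1)$-element subsets. That is a free set lemma (Kuratowski).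

**Lemma 11.** Let $n\ge1$, $|\Gamma|\ge\aleph_n$, and let $\Phi$ assign to each $B\in[\Gamma]^{n-1}$ a countable set $\Phi(B)\subset\Gamma$. Then there is $s\in[\Gamma]^n$ with $\gamma\notin\Phi(s\setminus\{\gamma\})$ for all $\gamma\in s$.

The size of $\Gamma$ matters. For $n=2$ and $\Gamma=\omega_1$, put $\Phi(\{\beta\})=\{\alpha:\alpha\le\beta\}$, a countable set. If $s=\{\alpha<\beta\}$, then $\alpha\in\Phi(\{\beta\})$, so no $s$ works.

**Proof.** Induction on $n$. For $n=1$, choose $\gamma\in\Gamma\setminus\Phi(\emptyset)$, possible since $\Gamma$ is uncountable. Assume the lemma for $n$, let $|\Gamma|\ge\aleph_{n+1}$, and let $\Phi$ be defined on $[\Gamma]^n$. Take $\Delta\subset\Gamma$ with $|\Delta|=\aleph_n$. The set $\Delta\cup\bigcup_{B\in[\Delta]^n}\Phi(B)$ has cardinality at most $\aleph_n$, so some $\gamma^*\in\Gamma$ lies outside it. For $C\in[\Delta]^{n-1}$ let $\Phi'(C)=\Phi(C\cup\{\gamma^*\})\cap\Delta$. The lemma for $n$, applied to $\Delta$ and $\Phi'$, gives $s'\in[\Delta]^n$ with $\gamma\notin\Phi'(s'\setminus\{\gamma\})$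 for $\gamma\in s'$. Let $s=s'\cup\{\gamma^*\}$. For $\gamma\in s'$ we have $\gamma\in\Delta$ and $s\setminus\{\gamma\}=(s'\setminus\{\gamma\})\cup\{\gamma^*\}$, so $\gamma\notin\Phi(s\setminus\{\gamma\})$. And $\gamma^*\notin\Phi(s')=\Phi(s\setminus\{\gamma^*\})$ by the choice of $\gamma^*$. $\square$

Since $n=16^q$ must tend to infinity with $q$, we want $\kappa\ge\aleph_n$ for all $n$. This is why $\kappa\ge\aleph_\omega$.

## No operator near $T_q$ attains at $\infty$: proof of Theorem 1

One difficulty remains. Lemma 9(c) concerns probabilities with *uniform* marginals, while Lemma 8 only tells us that the marginals of $|S_t|$ agree with those of $|S_\infty|$, about which we know nothing. This is what the translations $g\in G^n$ in the index set $I$ are for: averaging over $g$ makes any marginal that does not depend on $g$ uniform.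

**Proof of Theorem 1.** The operators $T_q$ are those of Lemma 10. Fix $\varepsilon\in(0,1)$ and let $q$ satisfy
$$\varepsilon+4\delta_q\le1-e^{-2^q}. \tag{3}$$
By Lemma 9(b) this holds for all large $q$. Write $T=T_q$. Suppose that $\|S\|=1$, $\|S-T\|<\varepsilon$, $f\in S_{C(\Omega)}$, and that $\lambda=(Sf)(\infty)$ has $|\lambda|=1$. We derive a contradiction.

**Step 1: almost all rows of $S$ become probabilities.** Lemma 8(b) gives a countable $D\subset I$ such that for $t\in J\setminus D$ the measure $|S_t|$ is a probability satisfying (2). Note that $\infty\in J\setminus D$.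

**Step 2: one $s$ with all its $(n-1)$-marginals frozen, for every $g$.** For $B\in[\Gamma]^{n-1}$ let $\mathcal C_B$ consist of the finitely many clopen sets $\{x\in L:x|_B=y\}$ ($y\in G^B$) together with $\Omega\setminus L$. Let
$$D_B=\{t\in I:\ S(1_Cf)(t)\ne S(1_Cf)(\infty)\ \text{for some }C\in\mathcal C_B\},$$
which is countable by Lemma 8(a). Put
$$\Phi(B)=\{\gamma\in\Gamma\setminus B:\ (B\cup\{\gamma\},g)\in D\cup D_B\ \text{for some }g\in G^n\}.$$
For fixed $B$, the map $(\gamma,g)\mapsto(B\cup\{\gamma\},g)$ is injective, so $\Phi(B)$ is countable. As $\kappa\ge\aleph_\omega\ge\aleph_n$, Lemma 11 gives $s=\{\alpha_1<\dots<\alpha_n\}$ with $\alpha_i\notin\Phi(s\setminus\{\alpha_i\})$ for all $i$. So for **all** $g\in G^n$, the index $t_g:=(s,g)$ satisfies $t_g\notin D$ and $t_g\notin D_{s\setminus\{\alpha_i\}}$ for every $i$. Applying (2) at $t_g$ and at $\infty$,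
$$|S_{t_g}|(C)=\bar\lambda S(1_Cf)(t_g)=\bar\lambda S(1_Cf)(\infty)=|S_\infty|(C)\qquad(g\in G^n,\ i\le n,\ C\in\mathcal C_{s\setminus\{\alpha_i\}}). \tag{4}$$

**Step 3: compression to $G^n$.** We push everything to the finite set $G^n$ by the map $\Omega\to G^n$ that sends $x\in L$ to $(x_{\alpha_1},\dots,x_{\alpha_n})$ and $\Omega\setminus L$ to $0$. For $y\in G^n$ let $C_y=\{x\in L:x_{\alpha_i}=y_i\ \text{for all }i\}$, and
$$Q_g(y)=|S_{t_g}|(C_y)+1_{\{y=0\}}\,|S_{t_g}|(\Omega\setminus L).$$
This is a probability on $G^n$. The mass at $y'\in G^{n-1}$ of its marginal omitting coordinate $i$ is the $|S_{t_g}|$-measure of $\{x\in L:x|_{s\setminus\{\alpha_i\}}=y'\}$, plus $|S_{t_g}|(\Omega\setminus L)$ if $y'=0$. By (4), this marginal is a probability $\pi_i$ **independent of $g$**.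

Let $\mu^g(y)=\mu_{t_g}(C_y)=|G|^{-n}F(y-g)=\mu(y-g)$. It is the image of $\mu$ under $x\mapsto x+g$. Since $\mu_{t_g}$ lives on $L$, it is also the image of $\mu_{t_g}$ under the map above, which cannot increase norms. So
$$\|Q_g-\mu^g\|\le\big\||S_{t_g}|-\mu_{t_g}\big\|\le\big\||S_{t_g}|-|T_{t_g}|\big\|+\big\||T_{t_g}|-|\mu_{t_g}|\big\|+\big\||\mu_{t_g}|-\mu_{t_g}\big\| .$$
The first term is at most $\|S_{t_g}-T_{t_g}\|\le\|S-T\|<\varepsilon$. The second is $N-1=2\delta$, since $T_{t_g}=\mu_{t_g}/N$ and $\|\mu_{t_g}\|=N$. The third is $2\|\mu_{t_g}^-\|=2\delta$. Hence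
$$\|Q_g-\mu^g\|<\varepsilon+4\delta\qquad\text{for all }g\in G^n. \tag{5}$$

**Step 4: averaging over translations.** Let $\bar Q(y)=|G|^{-n}\sum_{g\in G^n}Q_g(y+g)$, a probability on $G^n$. The marginal of $Q_g(\cdot+g)$ omitting coordinate $i$ is $y'\mapsto\pi_i(y'+g')$, where $g'$ is $g$ without its $i$-th entry. Each $v\in G^{n-1}$ equals $g'$ for exactly $|G|$ elements $g$, so the marginal of $\bar Q$ at $y'$ is
$$|G|^{-(n-1)}\sum_{v\in G^{n-1}}\pi_i(y'+v)=|G|^{-(n-1)} .$$
All $(n-1)$-marginals of $\bar Q$ are uniform. Moreover $\mu^g(y+g)=\mu(y)$ for every $g$, so by (5) and (3)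
$$\|\bar Q-\mu\|\le\max_g\|Q_g-\mu^g\|<\varepsilon+4\delta_q\le1-e^{-2^q}.$$
This contradicts Lemma 9(c). Hence $|(Sf)(\infty)|<1$ for all $f\in S_{C(\Omega)}$.

**Step 5: from rows at $\infty$ to pairs.** We rule out every attaining pair near $(\mathbf 1,\delta_\infty)$. Let $\nu(S)=1$, $\nu(S-T_q)<\varepsilon$, $(x_1,x_1^*)\in\Pi(C(\Omega))$ and $|x_1^*(Sx_1)|=1$. By Proposition 3, $\|S\|=1$ and $\|S-T_q\|<\varepsilon$, so $|(Sx_1)(\infty)|<1$ by what was just proved. Let $m_1$ be the measure of $x_1^*$. From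
$$1=\Big|\int Sx_1\,dm_1\Big|\le\int|Sx_1|\,d|m_1|\le1$$
we get $|Sx_1|=1$ $|m_1|$-a.e., so $m_1(\{\infty\})=0$. Thus $m_1$ and $\delta_\infty$ are mutually singular and $\|x_1^*-x_0^*\|=\|m_1-\delta_\infty\|=2$.

Finally, $(\mathbf 1,\delta_\infty)\in\Pi(C(\Omega))$, $\nu(T_q)=1$ and $x_0^*(T_qx_0)=1/N_q\to1$. Given any $\eta>0$, some $q\ge q(\varepsilon)$ has $1/N_q>1-\eta$, and for this $T_q$ no $S$ and $(x_1,x_1^*)$ as in (i), (ii) exist. So no $\eta(\varepsilon)>0$ works, for any $\varepsilon\in(0,1)$. The scalar field played no role. $\blacksquare$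

**Remark (the threshold $1$ for these $T_q$).** The operator $Sf=U(f)\,1_J$ attains its numerical radius $1$ at $(\mathbf 1,\delta_\infty)$. At $t\in I$,
$$\|S_t-T_t\|\le\|U-\mu_t\|+(N-1)=E\Big|\prod_ik(x_i)\Big|+2\delta_q=1+2\delta_q .$$
At $\infty$ the difference of the rows has norm $1-1/N\le2\delta_q$, and off $J$ both rows vanish. So $\|S-T_q\|\le1+2\delta_q$: for these operators, the condition $\varepsilon<1$ in Theorem 1 cannot be relaxed to $\varepsilon<c$ with any $c>1$.
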